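# A Baire normed space whose square is meager, and the Banach–Mazur game

## 1. Category, density, $\ell_1$-spaces, and the Banach–Mazur game

Throughout, $\mathbb K\in\{\mathbb R,\mathbb C\}$ is the scalar field, $\mathfrak c=2^{\aleph_0}$, and a cardinal $\kappa$ is also used as an index set, namely the set of ordinals below it.

**Definition 1 (nowhere dense, meager, Baire).** A subset $N$ of a space $Y$ is *nowhere dense* if its closure has empty interior. The space $Y$ is *meager* (in itself) if it is a countable union of nowhere dense subsets of itself. It is *Baire* if every countable intersection of dense open sets is dense.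

Examples. The rationals $\mathbb Q$ are meager, being a countable union of singletons. Every complete metric space is Baire, by the Baire category theorem. Let $c_{00}$ be the space of finitely supported scalar sequences with norm $\sum_i|x(i)|$. The span $F_n$ of the first $n$ unit vectors is finite-dimensional, hence closed, and it contains no ball because a ball spans the whole space. So $c_{00}=\bigcup_nF_n$ is meager.

**Definition 2 (density).** The *density* of a metric space is the least cardinality of a dense subset; *separable* means that there is a countable dense subset.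

We use the following routine facts. The balls of positive rational radius around the points of a dense set form a base. So a metric space of infinite density $\kappa$ has a base of size at most $\kappa$, and therefore at most $2^\kappa$ open sets. A subspace has density at most $\kappa$ (pick a point of the subspace in each member of the base that meets it), and a dense subspace has density exactly $\kappa$, since a dense subset of it is dense in the whole space. For example, $c_{00}$ is separable, by rational-valued finite sequences.

**Definition 3 (the space $\ell_1(\kappa,\mathbb K^2)$, supports).** Let $|\cdot|$ be the Euclidean norm of $\mathbb K^2$. Then $\ell_1(\kappa,\mathbb K^2)$ is the Banach space of all $x:\kappa\to\mathbb K^2$ with $\|x\|=\sum_{i<\kappa}|x(i)|<\infty$. The *support* of $x$ is $\operatorname{supp}x=\{i:x(i)\neq0\}$, a countable set. With $\mathbb K$ in place of $\mathbb K^2$ we write $\ell_1(\kappa)$.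

Example. Let $\varepsilon_i$ be the vector with $\varepsilon_i(i)=(1,0)$ that vanishes elsewhere. Its support is $\{i\}$, and $\|\varepsilon_i-\varepsilon_j\|=2$ for $i\ne j$. For infinite $\kappa$ the density is exactly $\kappa$: the finitely supported vectors with rational entries (real and imaginary parts rational if $\mathbb K=\mathbb C$) form a dense set of size $\kappa$, and a dense set must meet each of the $\kappa$ disjoint open unit balls around the $\varepsilon_i$. In the same way $\ell_1(\kappa)$ has density $\kappa$.

**Definition 4 (the cardinal $\beth_\omega$, and $\kappa^\omega$).** $\kappa^\omega$ denotes the set of functions $\omega\to\kappa$ and also its cardinality; $\kappa^{<\omega}$ is the set of finite sequences in $\kappa$. Put $\kappa_0=\aleph_0$, $\kappa_{n+1}=2^{\kappa_n}$ and $\beth_\omega=\sup_n\kappa_n$.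

Example. $\kappa_1=\mathfrak c$ and $\mathfrak c^\omega=\mathfrak c<2^{\mathfrak c}$, so $\kappa^\omega<2^\kappa$ for $\kappa=\mathfrak c$. For $\kappa=\beth_\omega$ the two agree. Indeed $A\mapsto(A\cap\kappa_n)_n$ is an injection of the power set of $\kappa$ into a product of power sets, so $2^\kappa\le\prod_n2^{\kappa_n}\le\kappa^\omega\le(2^\kappa)^\omega=2^\kappa$. Since also $\kappa\ge\kappa_2=2^{\mathfrak c}>\mathfrak c$,
$$\kappa^\omega=2^\kappa>\kappa>\mathfrak c\qquad(\kappa=\beth_\omega).\tag{1}$$

**Definition 5 (powers).** Finite powers of a normed space carry the max norm, which induces the product topology. For example, in $\mathbb R\times\mathbb R$ the balls are squares.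

**Definition 6 (Banach–Mazur game).** In $\mathrm{BM}(Y)$ two players, ONE and TWO, play innings $n=1,2,3,\dots$. In inning $n$, ONE chooses a nonempty open $O_n\subseteq Y$, with $O_n\subseteq T_{n-1}$ when $n>1$. TWO responds with a nonempty open $T_n\subseteq O_n$. ONE wins the play if $\bigcap_nT_n=\emptyset$; otherwise TWO wins. A *winning strategy* for a player is a rule that tells the player what to choose at each move, based on the earlier moves, and that wins every play in which it is followed.

Since $O_{n+1}\subseteq T_n\subseteq O_n$, we have $\bigcap_nT_n=\bigcap_nO_n$ in every play. The two players cannot both have winning strategies in the same game: let the two strategies play against each other.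

Examples. On $\mathbb Q=\{q_1,q_2,\dots\}$, ONE wins by playing $O_1=\mathbb Q\setminus\{q_1\}$ and $O_n=T_{n-1}\setminus\{q_n\}$. On a nonempty complete metric space TWO wins: TWO lets $T_n$ be an open ball of radius at most $2^{-n}$ whose closure lies in $O_n$. The closures of the $T_n$ then decrease and have diameters tending to $0$. By completeness they have a common point, and that point lies in every $O_n$.

## 2. The problem of Van Mill and Pol

There may be games in which neither player has a winning strategy. Suppose a normed space $X$ is undecided in this sense. Can passing to the square hand the victory to ONE? The question is stated as a problem of Van Mill and Pol in "Games That Involve Set Theory Or Topology":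

*Is there a normed space $X$ such that neither player has a winning strategy in $\mathrm{BM}(X)$, but ONE has a winning strategy in $\mathrm{BM}(X\times X)$?*

The answer is yes, in ZFC.

**Theorem 1.** There is a normed space $X$ such that $X$ is Baire and $X\times X$ is meager in itself. Consequently neither player has a winning strategy in $\mathrm{BM}(X)$, but ONE has a winning strategy in $\mathrm{BM}(X\times X)$.

Sections 3 to 6 prove this. Sections 7 to 10 prove stronger statements about arbitrary Banach spaces, about higher powers, and about densities.

## 3. From the game to Baire category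

The aim here is to remove the game from the problem. Three facts suffice.

**(G1) (Oxtoby)** *If $Y$ is Baire, then ONE has no winning strategy in $\mathrm{BM}(Y)$.*

Suppose $\sigma$ is a winning strategy for ONE with first move $O_1$. The plan is to arrange many $\sigma$-plays in a tree so that a point surviving at all levels determines a single infinite play. We build sets $\mathcal P_n$ of partial $\sigma$-plays ending with ONE's $n$-th move, such that the last moves of the members of $\mathcal P_n$ are pairwise disjoint with union $U_n$ dense in $O_1$, and each member of $\mathcal P_{n+1}$ extends a member of $\mathcal P_n$.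

Let $\mathcal P_1=\{(O_1)\}$. Given $p\in\mathcal P_n$ with last move $O$, consider all sets $\sigma(p^\frown T)$ with $\emptyset\neq T\subseteq O$ open. Choose a maximal pairwise disjoint family among them, and one $T$ for each chosen set. The union of this family is dense in $O$: if $\emptyset\ne V\subseteq O$ is open, then $\sigma(p^\frown V)\subseteq V$ meets a member of the family by maximality. Let $\mathcal P_{n+1}$ consist of the corresponding plays $p^\frown T^\frown\sigma(p^\frown T)$ for all $p\in\mathcal P_n$. Last moves of extensions of different $p$ lie in disjoint sets, so all last moves are disjoint. The set $U_{n+1}$ is dense in $U_n$, hence in $O_1$.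

If $x\in\bigcap_nU_n$, let $p_n$ be the unique play in $\mathcal P_n$ whose last move contains $x$. The play $p_{n+1}$ extends some $p\in\mathcal P_n$, whose last move contains that of $p_{n+1}$ and so contains $x$; thus $p=p_n$. The $p_n$ therefore form one infinite $\sigma$-play with $x\in\bigcap_nO_n$, which contradicts that $\sigma$ wins. So $\bigcap_nU_n=\emptyset$. Now $U_n\cup(Y\setminus\overline{O_1})$ is dense open in $Y$ for each $n$, and the intersection of these sets misses the nonempty open set $O_1$. So $Y$ is not Baire. $\square$

**(G2)** *If some nonempty open $G\subseteq Y$ is meager in itself, then ONE has a winning strategy in $\mathrm{BM}(Y)$. This applies if $Y$ is nonempty and meager, and also if $Y$ is not Baire.*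

Write $G=\bigcup_{n\ge1}N_n$ with $N_n$ closed in $G$ and nowhere dense in $G$ (replace nowhere dense sets by their closures). ONE plays $O_1=G\setminus N_1$ and $O_n=T_{n-1}\setminus N_n$. These sets are open, and nonempty because $N_n$ contains no nonempty open set. The intersection avoids every $N_n$ and lies in $G$, so it is empty. If $Y$ is nonempty and meager, take $G=Y$. If $Y$ is not Baire, there are dense open $D_n$ and a nonempty open $G$ with $G\cap\bigcap_nD_n=\emptyset$. Then $G=\bigcup_n(G\setminus D_n)$, and each $G\setminus D_n$ is closed and nowhere dense in $G$, since $G\cap D_n$ is dense in $G$. $\square$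

**(G3)** *If TWO has a winning strategy in $\mathrm{BM}(Y)$, then TWO has one in $\mathrm{BM}(Y^N)$ for every finite $N\ge1$.*

Inside ONE's move $O_n$, TWO picks a nonempty open box $P_n^1\times\dots\times P_n^N$ and answers with the box whose $l$-th side is the strategy's answer to $P_1^l,\dots,P_n^l$ in $Y$. Since $O_{n+1}$ lies in TWO's previous box, $P^l_{n+1}$ lies in the previous answer in coordinate $l$. So each coordinate is a legal play of $\mathrm{BM}(Y)$ in which TWO follows the winning strategy. Each coordinate intersection is nonempty, hence so is the intersection of the boxes. $\square$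

Consequently, *a normed space $X$ has the property in the problem exactly when $X$ is Baire and $X\times X$ is not Baire.* If $X$ has the property, then $X$ is Baire by (G2) and $X\times X$ is not Baire by (G1). Conversely, if $X$ is Baire and $X\times X$ is not, then ONE has no winning strategy in $\mathrm{BM}(X)$ by (G1), and ONE has one in $\mathrm{BM}(X\times X)$ by (G2). So TWO has none in $\mathrm{BM}(X\times X)$, and hence none in $\mathrm{BM}(X)$ by (G3).

In particular the second sentence of Theorem 1 follows from the first, and the game is out of the way.

## 4. Complete, countable-dimensional and separable spaces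

We try the simplest normed spaces. If $X$ is complete, for instance finite-dimensional, then $X\times X$ is complete, hence Baire, so $X$ is not an example. If $X$ has countably infinite algebraic dimension, then it is an increasing union of finite-dimensional proper subspaces and is meager by the argument for $c_{00}$. Then ONE wins already in $\mathrm{BM}(X)$.

Separable spaces also fail, for a reason that will guide the construction. A *$\pi$-base* of $Z$ is a family of nonempty open sets such that every nonempty open set contains a member. For example, in a separable metric space the balls of rational radius around a countable dense set form a countable $\pi$-base. The next result is from Oxtoby, *Cartesian products of Baire spaces*, Fund. Math. 49 (1961).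

**Theorem (Oxtoby).** The product of two Baire spaces, one of which has a countable $\pi$-base, is Baire.

**Proof.** Let $Y$ and $Z$ be Baire, let $\{P_k:k\ge1\}$ be a $\pi$-base of $Z$, let $D_n$ be dense open in $Y\times Z$, and let $V\times W$ be a nonempty open box. We look for a point $y$ at which all vertical sections are dense. Put
$$E_{n,k}=\{y\in Y:\ (y,z)\in D_n\text{ for some }z\in P_k\}.$$
This is the projection of the open set $D_n\cap(Y\times P_k)$, so it is open. It is dense, because for every nonempty open $V'\subseteq Y$ the box $V'\times P_k$ meets $D_n$. As $Y$ is Baire, there is $y\in V\cap\bigcap_{n,k}E_{n,k}$. For this $y$ every section $D_n^y=\{z:(y,z)\in D_n\}$ is open and meets every $P_k$, so it is dense in $Z$. As $Z$ is Baire, there is $z\in W\cap\bigcap_nD_n^y$, and $(y,z)\in(V\times W)\cap\bigcap_nD_n$. $\square$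

So if $X$ is separable and Baire, then $X\times X$ is Baire. By the equivalence in Section 3, *no separable normed space has the property in the problem.*

It is worth seeing how this blocks the obvious construction. One would start from a Banach space $B$, list all sets $G=W\cap\bigcap_nD_n$ with $W\ne\emptyset$ open and $D_n$ dense open in $B$, and choose by transfinite recursion a vector $f_\xi$ in the $\xi$-th set $G_\xi$. The span $X$ of the $f_\xi$ is then Baire. To make $X\times X$ meager, one would fix a countable intersection $H$ of dense open sets in $B\times B$ and try to keep pairs of vectors of $X$ out of $H$. If $B$ is separable, the proof above gives a countable intersection of dense open sets consisting of points $x$ whose section $H^x=\{y:(x,y)\in H\}$ is itself a countable intersection of dense open sets. The space $X$ meets all such sets, so it contains such an $x$. Then $H^x$ occurs among the $G_\xi$, and the chosen $f_\xi\in H^x$ gives $(x,f_\xi)\in H$. To escape, we need a set $H$ all of whose sections are small. The proof above does not forbid this in a nonseparable space, where the sets $E_{n,k}$ would become uncountably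 many.

## 5. Pairs with equal supports, and the pairs they do not control

In $\ell_1(\kappa)$ with $\kappa$ uncountable there is a set $H$ with small sections. For $n\ge1$ let $U_n^0$ be the set of pairs $(x,y)\in\ell_1(\kappa)^2$ such that $x(i)\ne0$ and $y(i)\neq0$ for every $i$ with $\max(|x(i)|,|y(i)|)\ge\frac1n$.

The set $U_n^0$ contains a dense open set. Indeed, approximate any pair by $(x',y')$ vanishing off a finite set $F$ with $x'(i),y'(i)\ne0$ on $F$, and choose $0<\delta<\frac1n$ with $\delta<|x'(i)|,|y'(i)|$ on $F$. If $\|u-x'\|,\|v-y'\|<\delta$, then $u(i),v(i)\ne0$ on $F$ and $|u(i)|,|v(i)|<\frac1n$ off $F$, so $(u,v)\in U^0_n$. Moreover, $(x,y)\in\bigcap_nU_n^0$ exactly when $\operatorname{supp}x=\operatorname{supp}y$. So the section of $\bigcap_nU^0_n$ at $x$ lies in the closed subspace of vectors supported in the countable set $\operatorname{supp}x$. This subspace is proper, hence nowhere dense, and it has at most $\mathfrak c$ elements.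

This suggests choosing the $f_\xi$ so that each has a *fresh* coordinate with respect to any finitely many earlier ones:
$$\operatorname{supp}f_\xi\not\subseteq\bigcup_{\eta\in F}\operatorname{supp}f_\eta\quad\text{for every finite }F\subseteq\xi.\tag{2}$$
Let $x=cf_\xi+u$ and $y=df_\xi+v$, where $u,v$ are combinations of finitely many earlier vectors and $(c,d)\neq(0,0)$. At a fresh coordinate $i$ we have $x(i)=cf_\xi(i)$ and $y(i)=df_\xi(i)$ with $f_\xi(i)\ne0$. If exactly one of $c,d$ is $0$, then exactly one of $x(i),y(i)$ vanishes, and $(x,y)\notin U_n^0$ for large $n$, as desired. If both $c$ and $d$ are nonzero, the argument stops: both entries are nonzero, which is what $U_n^0$ demands. In fact $(f_\xi,f_\xi)$ belongs to every $U_n^0$.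

What the fresh coordinate still tells us is that $x(i)$ and $y(i)$ are *proportional*. Among scalars this says nothing. Among vectors of $\mathbb K^2$ it says a lot, because pairs of linearly independent vectors are dense and open in $(\mathbb K^2)^2$. So we replace scalar coordinates by coordinates in $\mathbb K^2$, and replace "both nonzero" by "linearly independent".

There is also a counting point. The list of sets $G_\xi$ will have length $2^\kappa$, and at each stage fewer than $2^\kappa$ vectors must be avoided, so each $G_\xi$ should have at least $2^\kappa$ points. We shall find $\kappa^\omega$ points in it, which is why we want $\kappa^\omega=2^\kappa$. With $\kappa=\mathfrak c$ this plan fails: $\ell_1(\mathfrak c,\mathbb K^2)$ has only $\mathfrak c^\omega\cdot\mathfrak c^{\aleph_0}=\mathfrak c$ points, while (2) asks for $2^{\mathfrak c}$ different vectors $f_\xi$.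

## 6. The construction in $\ell_1(\beth_\omega,\mathbb K^2)$

Three category facts will be used here and again later.

**(F1)** *If $Y$ is dense in $M$ and $N\subseteq M$ is closed and nowhere dense, then $N\cap Y$ is nowhere dense in $Y$.* The set $N\cap Y$ is closed in $Y$. If $V\subseteq M$ is open and $\emptyset\ne V\cap Y\subseteq N$, then $V\subseteq\overline{V\cap Y}\subseteq N$ by density of $Y$, a contradiction.

**(F2)** *Suppose $Y\subseteq M$ meets every set $W\cap\bigcap_nD_n$ with $W\ne\emptyset$ open and all $D_n$ dense open in $M$. Then $Y$ is dense in $M$ and Baire.* Density is the case $D_n=M$. Let $W'\neq\emptyset$ be open and $D_n'$ be dense open in $Y$. Write $W'=W\cap Y$ and $D_n'=D_n\cap Y$ with $W,D_n$ open in $M$. Since $D_n'$ is dense in $Y$ and $Y$ is dense in $M$, each $D_n$ is dense in $M$. So $Y$ meets $W\cap\bigcap_nD_n$, that is, $W'\cap\bigcap_nD_n'\ne\emptyset$.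

**(F3)** *Let $Y\neq\{0\}$ be a dense linear subspace of a normed space $M$, and let $H$ be a countable intersection of dense open subsets of $M$ with $Y\cap H\subseteq\{0\}$. Then $Y$ is meager.* Let $H=\bigcap_nH_n$. Then $Y\subseteq\{0\}\cup\bigcup_n(M\setminus H_n)$. The traces on $Y$ of the closed nowhere dense sets $M\setminus H_n$ are nowhere dense in $Y$ by (F1). The set $\{0\}$ is closed and not open in $Y$, because $Y$ contains arbitrarily small nonzero vectors, so it is nowhere dense.

**Proof of Theorem 1.** Let $\kappa=\beth_\omega$, so that (1) holds, and let $B=\ell_1(\kappa,\mathbb K^2)$. It has density $\kappa$, hence at most $2^\kappa$ open sets. So there are at most $(2^\kappa)^\omega=2^\kappa$ sequences $(W,D_1,D_2,\dots)$ with $W\ne\emptyset$ open and all $D_n$ dense open in $B$. Let $(G_\xi)_{\xi<2^\kappa}$ list, with repetitions allowed, all sets $W\cap\bigcap_nD_n$ arising in this way.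

**Step 1. Every $G_\xi$ has at least $2^\kappa$ points.** This step provides room for the recursion. Let $G=W\cap\bigcap_{n\ge1}D_n$. By recursion on the length of $s\in\kappa^{<\omega}$ we choose closed balls $K(s)$ of positive radius such that

- $K(\emptyset)\subseteq W$;
- for $s\in\kappa^n$ and $i<\kappa$, $K(s^\frown i)\subseteq K(s)\cap D_{n+1}$ with radius at most $2^{-n-1}$;
- $K(s^\frown i)\cap K(s^\frown j)=\emptyset$ for $i\ne j$.

If $K(s)$ has center $x$ and radius $r$, put $x_i=x+\frac r2\varepsilon_i$. For $i\ne j$ we have $\|x_i-x_j\|=r$, so the open balls of radius $\frac r4$ around the $x_i$ are pairwise disjoint. They lie in $K(s)$, since $\frac r2+\frac r4<r$. The $i$-th of them meets $D_{n+1}$ in a nonempty open set, and we choose $K(s^\frown i)$ inside that set.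

Given $t\in\kappa^\omega$, the closed balls $K(t{\restriction}n)$ decrease and their radii tend to $0$. By completeness they have a common point, which lies in $W$ and in every $D_{n+1}$, hence in $G$. If $t\ne t'$ first differ at $n$, the two points lie in the disjoint balls $K(t{\restriction}(n+1))$ and $K(t'{\restriction}(n+1))$. So $|G|\ge\kappa^\omega=2^\kappa$.

**Step 2. Choice of the vectors and of $X$.** We want $f_\xi\in G_\xi$ for the Baire property and fresh coordinates for the square. By recursion on $\xi<2^\kappa$, choose $f_\xi\in G_\xi$ satisfying (2). To see that this is possible, note that at stage $\xi$ there are at most $\max(|\xi|,\aleph_0)$ sets of the form $b=\bigcup_{\eta\in F}\operatorname{supp}f_\eta$ with $F\subseteq\xi$ finite. Each $b$ is countable, so at most $\mathfrak c^{\aleph_0}=\mathfrak c$ vectors are supported in $b$. Altogether at most $\max(|\xi|,\mathfrak c)<2^\kappa$ vectors are excluded, and $|G_\xi|\ge2^\kappa$.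

Let $X=\operatorname{span}\{f_\xi:\xi<2^\kappa\}$. A combination of finitely many $f_\eta$, $\eta\in F$, has its support in $\bigcup_{\eta\in F}\operatorname{supp}f_\eta$. So by (2) no $f_\xi$ lies in the span of the earlier ones, and the $f_\xi$ form an algebraic basis of $X$.

**Step 3. $X$ is dense in $B$ and Baire.** The point $f_\xi$ lies in $X\cap G_\xi$, so $X$ meets every $G_\xi$, and (F2) applies with $M=B$ and $Y=X$.

**Step 4. Generic pairs are coordinatewise independent.** This step produces the set that $X\times X$ will avoid. For $n\ge1$ let $U_n$ be the set of $(x,y)\in B\times B$ such that $x(i),y(i)$ are linearly independent for every $i<\kappa$ with $\max(|x(i)|,|y(i)|)\ge\frac1n$. We claim that the interior of $U_n$ is dense in $B\times B$.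

Let $(x,y)\in B\times B$ and $\varepsilon>0$. Truncate $x$ and $y$ to a common finite set $F$ of coordinates, and then perturb the finitely many remaining entries. This is possible within $\varepsilon$ because independent pairs are dense in $(\mathbb K^2)^2$. We get $(x',y')$ within $\varepsilon$ of $(x,y)$, vanishing off $F$, with $x'(i),y'(i)$ independent for each $i\in F$. Independence is an open condition and $F$ is finite. So there is $0<\delta<\frac1n$ such that $\|u-x'\|,\|v-y'\|<\delta$ implies that $u(i),v(i)$ are independent for all $i\in F$. For $i\notin F$ we have $|u(i)|=|u(i)-x'(i)|\le\|u-x'\|<\delta<\frac1n$, and likewise $|v(i)|<\frac1n$. Thus the open $\delta$-ball around $(x',y')$ lies in $U_n$.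

**Step 5. $X\times X$ is meager.** Put $H=\bigcap_n\operatorname{int}U_n$, a countable intersection of dense open sets. We show that $X^2\cap\bigcap_nU_n\subseteq\{(0,0)\}$. Let $(0,0)\ne(x,y)\in X^2$. Let $F$ be the finite nonempty set of indices $\eta$ for which $f_\eta$ occurs with nonzero coefficient in $x$ or in $y$, and let $\xi=\max F$. Write $x=cf_\xi+u$ and $y=df_\xi+v$ with $(c,d)\ne(0,0)$ and $u,v\in\operatorname{span}\{f_\eta:\eta\in F\setminus\{\xi\}\}$. By (2) there is
$$i\in\operatorname{supp}f_\xi\setminus\bigcup_{\eta\in F\setminus\{\xi\}}\operatorname{supp}f_\eta.$$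
Then $u(i)=v(i)=0$, so $x(i)=cf_\xi(i)$ and $y(i)=df_\xi(i)$. These are linearly dependent and not both $0$. As soon as $\frac1n\le\max(|x(i)|,|y(i)|)$, we have $(x,y)\notin U_n$.

So $X^2\cap H\subseteq\{(0,0)\}$. Since $X^2$ is dense in $B^2$ and nonzero, (F3) with $M=B^2$ and $Y=X^2$ shows that $X\times X$ is meager. Together with Step 3 and Section 3 this proves Theorem 1. $\blacksquare$

## 7. Arbitrary Banach spaces and higher powers: statements

**Theorem 2.** Let $m\ge1$ and let $B$ be any Banach space whose density $\kappa$ satisfies $\kappa^\omega=2^\kappa>\mathfrak c$ (for example $\kappa=\beth_\omega$). Then $B$ has a dense linear subspace $X$ such that $X^m$ is Baire and $X^{m+1}$ is meager.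

**Corollary 3.** (a) For every $m\ge1$ and every cardinal $\lambda\ge\beth_\omega$ there is a normed space $X$ of density $\lambda$ such that neither player has a winning strategy in $\mathrm{BM}(X^j)$ for $1\le j\le m$, while ONE has one in $\mathrm{BM}(X^j)$ for all $j\ge m+1$.

(b) No separable normed space has the property in the problem.

**Theorem 4.** Assume $\diamondsuit$. Every Banach space of density $\aleph_1$ has a dense linear subspace $X$ with $X$ Baire and $X\times X$ meager. Consequently, under $\diamondsuit$, a space as in the problem of density $\lambda$ exists if and only if $\lambda\ge\aleph_1$.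

(The principle $\diamondsuit$ is recalled in Section 10.) These notes do not settle whether ZFC alone gives examples of every uncountable density below $\beth_\omega$.

A general Banach space has no coordinates, so we first ask what the coordinates did in Section 6. Suppose $(x,y)\in\bigcap_nU_n$ and $(a_1,a_2)\ne(0,0)$, and put $z=a_1x+a_2y$. At each $i\in\operatorname{supp}x\cup\operatorname{supp}y$ the vectors $x(i),y(i)$ are independent, so $z(i)\ne0$. Hence $\operatorname{supp}z=\operatorname{supp}x\cup\operatorname{supp}y$, and both $x$ and $y$ lie in
$$C(z)=\{w\in B:\operatorname{supp}w\subseteq\operatorname{supp}z\},$$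
a set of at most $\mathfrak c$ vectors. In words: *for a generic pair, any nontrivial combination captures both members of the pair up to $\mathfrak c$ possibilities.* On the other hand, two vectors of $X$ with the same top index $\xi$ have a nontrivial combination in which $f_\xi$ cancels. This combination was formed before stage $\xi$, and $f_\xi$ can be chosen so as not to be captured by it. Lemma B below provides such a capturing map $C$ on any Banach space of uncountable density, for $k$-tuples in place of pairs.

**Notation.** For $p=(x_1,\dots,x_k)\in B^k$ and $a\in\mathbb K^k$ put $a\cdot p=\sum_la_lx_l$. Let $S_k$ be the Euclidean unit sphere of $\mathbb K^k$. For $a\in S_k$ each $|a_l|\le1$, so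
$$\|a\cdot p\|\le k\|p\|.\tag{3}$$
For example, with $k=2$ and $a=(1,-1)/\sqrt2$ we get $a\cdot(x,y)=(x-y)/\sqrt2$.

## 8. Capturing tuples from their combinations

In this section $B$ is a Banach space of uncountable density $\kappa$.

**Lemma A.** Let $\delta_k=3^{-k}/2$. Let $L\subseteq B$ be a closed subspace of density $<\kappa$, $p\in B^k$ and $r>0$. There is $q\in B^k$ with $\|q-p\|\le r$ and $\operatorname{dist}(a\cdot q,L)\ge\delta_kr$ for all $a\in S_k$.

**Proof.** The lemma moves a tuple slightly so that all its normalized combinations are uniformly far from $L$. The idea is to add nearly orthogonal vectors of a quotient. Let $L'=L+\operatorname{span}\{\text{coordinates of }p\}$. It is closed, as the sum of a closed and a finite-dimensional subspace, and it has density $<\kappa$ because $\kappa>\aleph_0$. The quotient $B/L'$ is infinite-dimensional, since otherwise $B$ would be the sum of $L'$ and a finite-dimensional space and would have density $<\kappa$. By Riesz's lemma choose unit vectors $v_1,\dots,v_k\in B/L'$ with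
$$\operatorname{dist}(v_j,\operatorname{span}\{v_1,\dots,v_{j-1}\})\ge\tfrac12\quad(1\le j\le k).$$

Let $a\in S_k$ and $\eta=\|\sum_ja_jv_j\|$. We claim that, for $0\le l<k$,
$$\Big\|\sum_{j\le k-l}a_jv_j\Big\|\le3^l\eta\quad\text{and}\quad|a_{k-l}|\le2\cdot3^l\eta.$$
For $l=0$ the first inequality is the definition of $\eta$. The second follows from the first, because $\frac12|a_{k-l}|\le|a_{k-l}|\operatorname{dist}(v_{k-l},\operatorname{span}\{v_1,\dots,v_{k-l-1}\})\le\|\sum_{j\le k-l}a_jv_j\|$. Passing from $l$ to $l+1$, the triangle inequality gives $\|\sum_{j\le k-l-1}a_jv_j\|\le3^l\eta+2\cdot3^l\eta=3^{l+1}\eta$. So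
$$1\le\sum_j|a_j|\le2\eta\sum_{l<k}3^l=(3^k-1)\eta.$$
Hence $\eta>0$ and $\eta\ge3^{-k}$.

Lift $v_j$ to $w_j\in B$ with $\|w_j\|\le2$, and put $q=p+\frac r2(w_1,\dots,w_k)$. Then $\|q-p\|\le r$. Since $a\cdot p\in L'$,
$$\operatorname{dist}(a\cdot q,L)\ge\operatorname{dist}(a\cdot q,L')=\frac r2\Big\|\sum_ja_jv_j\Big\|\ge\frac r2\,3^{-k}=\delta_kr.\qquad\square$$

**Lemma B.** For each $k\ge1$ there are a set $H\subseteq B^k$ that is a countable intersection of dense open sets, and a map $C$ assigning to each $z\in B$ a set $C(z)\subseteq B$ with $|C(z)|\le\mathfrak c$, such that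
$$p=(x_1,\dots,x_k)\in H,\ a\in S_k\ \Longrightarrow\ x_1,\dots,x_k\in C(a\cdot p).\tag{4}$$
Moreover, for every separable $L\subseteq B$ the set $\bigcup_{z\in L}C(z)$ is contained in a separable closed subspace.

For $B=\ell_1(\kappa,\mathbb K^2)$ and $k=2$, the sets $\bigcap_n\operatorname{int}U_n$ and $C(z)$ of Section 7 are an example. For the last assertion, note that if $L_0$ is a countable dense subset of $L$, then the support of every $z\in L$ lies in the countable set $\bigcup_{w\in L_0}\operatorname{supp}w$. In the general proof a countable set $s(z)$ of indices replaces the support.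

**Proof.** **Step 1. A family of tuples with separated combinations.** Let $\{e_i:i<\kappa\}$ be dense in $B$, let $P$ be dense in $B^k$ with $|P|=\kappa$, and enumerate $\mathbb N_{\ge1}\times\kappa\times P$ as $\{(n_j,i_j,q_j):j<\kappa\}$. The triple $(n,i,q)$ is a request: near $q$, within $1/n$, place a tuple whose combinations will all carry the index $i$. By recursion on $j$, let $L_j$ be the closed span of the coordinates of all $p_{j'}$, $j'<j$. Its density is at most $\max(|j|,\aleph_0)<\kappa$. By Lemma A choose $p_j\in B^k$ with
$$\|p_j-q_j\|\le\frac1{n_j},\qquad\operatorname{dist}(a\cdot p_j,L_j)\ge\frac{\delta_k}{n_j}\quad\text{for all }a\in S_k.$$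
Put $T_j=\{a\cdot p_j:a\in S_k\}$. If $j'<j$, then $T_{j'}\subseteq L_j$, so $\operatorname{dist}(T_j,T_{j'})\ge\delta_k/n_j$.

**Step 2. The index sets $s(z)$ and the sets $C(z)$.** Let $V_{n,i}$ be the union of the open $\frac{\delta_k}{3n}$-neighborhoods of those $T_j$ with $n_j=n$ and $i_j=i$. For fixed $n$ these open sets are pairwise disjoint. Indeed, if $z\in V_{n,i}\cap V_{n,i'}$ with $i\neq i'$, there are $j,j'$ with $n_j=n_{j'}=n$, $i_j=i$ and $i_{j'}=i'$, so $j\neq j'$, such that $z$ has distance $<\frac{\delta_k}{3n}$ from $T_j$ and from $T_{j'}$. This gives $\operatorname{dist}(T_j,T_{j'})<\frac{2\delta_k}{3n}$, against $\operatorname{dist}(T_j,T_{j'})\ge\frac{\delta_k}n$.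

Let $V_i=\bigcup_nV_{n,i}$ and $s(z)=\{i:z\in V_i\}$. For each $n$ at most one $i$ has $z\in V_{n,i}$, so $s(z)$ is countable. Let $C(z)$ be the closure of $\{e_i:i\in s(z)\}$. It is a separable metric space, so $|C(z)|\le\mathfrak c$.

If $L\subseteq B$ is separable, then for each $n$ only countably many of the disjoint open sets $V_{n,i}$ meet $L$. So $s=\bigcup_{z\in L}s(z)$ is countable, and $\bigcup_{z\in L}C(z)$ lies in the closed span of $\{e_i:i\in s\}$, which is separable. This is the last assertion.

**Step 3. The set of tuples all of whose combinations carry the index $i$.** Let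
$$W_i=\{p\in B^k:\ a\cdot p\in V_i\text{ for all }a\in S_k\}.$$
It is open: if $p\in W_i$, the compact set $\{a\cdot p:a\in S_k\}$ has a neighborhood of some radius $\varepsilon>0$ inside $V_i$. If $\|p'-p\|<\varepsilon/k$, then $\|a\cdot p'-a\cdot p\|<\varepsilon$ for all $a\in S_k$ by (3), so $p'\in W_i$. It is dense: given $q\in B^k$ and $\varepsilon>0$, choose $n$ with $\frac1n<\frac\varepsilon2$, $q'\in P$ with $\|q-q'\|<\frac\varepsilon2$, and $j$ with $(n_j,i_j,q_j)=(n,i,q')$. Then $T_j\subseteq V_{n,i}\subseteq V_i$, so $p_j\in W_i$, and $\|p_j-q\|<\varepsilon$.

**Step 4. The set $H$.** We want every coordinate of $p$ to be approximated by vectors $e_i$ whose index $i$ is carried by all combinations. Put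
$$H_{n,l}=\bigcup_{i<\kappa}\big(W_i\cap\{p:\|x_l-e_i\|<\tfrac1n\}\big),\qquad H=\bigcap_{n\ge1}\bigcap_{l\le k}H_{n,l}.$$
Each $H_{n,l}$ is open. It is dense: given a nonempty open $O\subseteq B^k$, take $p\in O$ and $i$ with $\|x_l-e_i\|<\frac1n$. The nonempty open set $O\cap\{p':\|x'_l-e_i\|<\frac1n\}$ meets the dense set $W_i$.

Now let $p\in H$ and $a\in S_k$. For all $n$ and $l$ there is $i$ with $p\in W_i$, hence $a\cdot p\in V_i$, that is $i\in s(a\cdot p)$, and with $\|x_l-e_i\|<\frac1n$. So $x_l$ lies in the closure of $\{e_i:i\in s(a\cdot p)\}$, which is $C(a\cdot p)$. $\square$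

**Lemma C.** Let $W\ne\emptyset$ be open and $D_1,D_2,\dots$ dense open in $B^m$. There are $f_t\in W\cap\bigcap_nD_n$ $(t\in\kappa^\omega)$ with $c\cdot(f_t-f_{t'})\ne0$ whenever $t\ne t'$ and $c\in\mathbb K^m\setminus\{0\}$.

**Proof.** This is Step 1 of Section 6, with disjointness of balls replaced by disjointness of all their combinations.

**Step 1. Splitting a ball.** We claim that every closed ball $K\subseteq B^m$ with center $p$ and radius $r>0$ contains closed balls $K_i$ $(i<\kappa)$ of positive radius such that $c\cdot(q-q')\ne0$ for all $q\in K_i$, $q'\in K_j$, $i\ne j$, $c\ne0$. By recursion on $i$ let $L_i$ be the closed span of the coordinates of all $p_{i'}$, $i'<i$, which has density $<\kappa$. By Lemma A choose $p_i$ with $\|p_i-p\|\le\frac r2$ and $\operatorname{dist}(a\cdot p_i,L_i)\ge\frac{\delta_mr}2$ for all $a\in S_m$. If $j<i$, then $a\cdot p_j\in L_i$, so $\|a\cdot(p_i-p_j)\|\ge\frac{\delta_mr}2$. Let $K_i$ be the closed ball of radius $\rho=\min(\frac r2,\frac{\delta_mr}{8m})$ around $p_i$; it lies in $K$. For $q\in K_i$, $q'\in K_j$, $i\ne j$, $a\in S_m$ we get from (3)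
$$\|a\cdot(q-q')\|\ge\frac{\delta_mr}2-2m\rho\ge\frac{\delta_mr}4>0.$$
Scaling $c\ne0$ to the unit sphere proves the claim.

**Step 2. The tree.** Build closed balls $K(s)$ of positive radius, $s\in\kappa^{<\omega}$, with $K(\emptyset)\subseteq W$ and, for $s\in\kappa^n$, $K(s^\frown i)\subseteq K(s)_i\cap D_{n+1}$ of radius at most $2^{-n-1}$. Here the $K(s)_i$ are the balls that Step 1 gives for $K(s)$. This is possible since $D_{n+1}$ is open and dense and so meets the interior of $K(s)_i$ in a nonempty open set. By completeness of $B^m$ pick $f_t\in\bigcap_nK(t{\restriction}n)$ for $t\in\kappa^\omega$. Then $f_t\in W\cap\bigcap_nD_n$. If $t,t'$ first differ at $n$ and $s=t{\restriction}n$, then $f_t\in K(s)_{t(n)}$ and $f_{t'}\in K(s)_{t'(n)}$, so $c\cdot(f_t-f_{t'})\ne0$ for all $c\ne0$. $\square$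

## 9. Proofs of Theorem 2 and Corollary 3

**Proof of Theorem 2.** If $\kappa$ were countable, then $\kappa^\omega\le\mathfrak c$; so $\kappa$ is uncountable and Section 8 applies. To make $X^m$ Baire we now choose whole $m$-tuples in the sets to be met in $B^m$.

**Step 1. The recursion.** The space $B^m$ has density $\kappa$, hence at most $2^\kappa$ open sets. Let $(G_\xi)_{\xi<2^\kappa}$ list all sets $W\cap\bigcap_nD_n$ with $W\ne\emptyset$ open and all $D_n$ dense open in $B^m$; there are at most $(2^\kappa)^\omega=2^\kappa$ of them. Take $H\subseteq B^{m+1}$ and $C$ from Lemma B with $k=m+1$. We choose $f_\xi=(f_\xi^1,\dots,f_\xi^m)\in G_\xi$ by recursion. At stage $\xi$ let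
$$X_\xi=\operatorname{span}\{f_\eta^l:\eta<\xi,\ l\le m\},\qquad E_\xi=X_\xi\cup\{g-u:\ g\in C(z),\ z,u\in X_\xi\}.$$
We have $|X_\xi|\le\max(|\xi|,\mathfrak c)<2^\kappa$. As $|C(z)|\le\mathfrak c$, also $|E_\xi|\le\max(|\xi|,\mathfrak c)<2^\kappa$. We require
$$c\cdot f_\xi\notin E_\xi\quad\text{for all }c\in\mathbb K^m\setminus\{0\}.\tag{5}$$
This is possible: Lemma C gives $\kappa^\omega=2^\kappa$ candidates $f_t\in G_\xi$, one for each $t\in\kappa^\omega$. For each pair $(c,w)\in(\mathbb K^m\setminus\{0\})\times E_\xi$ at most one $t$ satisfies $c\cdot f_t=w$, because $c\cdot f_t\ne c\cdot f_{t'}$ for $t\ne t'$. There are at most $\mathfrak c\cdot\max(|\xi|,\mathfrak c)<2^\kappa$ such pairs, so some $f_t$ satisfies (5).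

**Step 2. $X$ is dense and $X^m$ is Baire.** Let $X=\operatorname{span}\{f_\xi^l:\xi<2^\kappa,\ l\le m\}$. The vectors $f_\xi^l$ are linearly independent: in a nontrivial relation, let $\xi$ be the largest index that occurs; the relation says $c\cdot f_\xi\in X_\xi\subseteq E_\xi$ with $c\ne0$, against (5). Since $f_\xi\in X^m\cap G_\xi$ for every $\xi$, (F2) with $M=B^m$ and $Y=X^m$ shows that $X^m$ is dense in $B^m$ and Baire. In particular $X$ is dense in $B$.

**Step 3. $X^{m+1}\cap H\subseteq\{0\}$.** Here $m+1$ coefficient vectors in $\mathbb K^m$ force a cancellation. Let $0\ne p=(x_1,\dots,x_{m+1})\in X^{m+1}$, and let $\xi$ be the largest index such that some $f_\xi^l$ occurs with nonzero coefficient in some $x_k$. Write $x_k=c_k\cdot f_\xi+u_k$ with $c_k\in\mathbb K^m$, not all $0$, and $u_k\in X_\xi$. The $m+1$ vectors $c_k$ are linearly dependent, so there is $a\in S_{m+1}$ with $\sum_ka_kc_k=0$. Then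
$$z:=a\cdot p=\Big(\sum_ka_kc_k\Big)\cdot f_\xi+\sum_ka_ku_k=\sum_ka_ku_k\in X_\xi.$$
Choose $k$ with $c_k\ne0$. If $x_k\in C(z)$, then $c_k\cdot f_\xi=x_k-u_k\in E_\xi$, contradicting (5). So $x_k\notin C(a\cdot p)$, and $p\notin H$ by (4).

**Step 4. $X^{m+1}$ is meager.** $X^{m+1}$ is dense in $B^{m+1}$ and nonzero, so (F3) applies with $M=B^{m+1}$ and $Y=X^{m+1}$. $\blacksquare$

**Proof of Corollary 3(a).** **Step 1. If $Y$ is Baire and $Z$ is a nonempty complete metric space, then $Y\times Z$ is Baire.** This will allow us to raise the density. Suppose $Y\times Z$ is not Baire. By (G2) ONE has a winning strategy $\sigma$ in $\mathrm{BM}(Y\times Z)$. We turn it into a winning strategy in $\mathrm{BM}(Y)$. When $\sigma$ gives its $n$-th move $O$, ONE chooses a box $P_n\times Q_n\subseteq O$ with $P_n$ nonempty open in $Y$ and $Q_n$ an open ball in $Z$ of radius at most $2^{-n}$, with $\overline{Q_n}\subseteq Q_{n-1}$ if $n>1$. This is possible because for $n>1$ the set $O$ lies in $T_{n-1}\times Q_{n-1}$: take a point $(y,z)\in O$ and a small enough ball around $z$. For the same reason $P_n\subseteq T_{n-1}$, so $P_n$ is a legal move in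 $Y$. ONE plays $P_n$ and feeds TWO's answer $T_n\subseteq P_n$ to $\sigma$ as TWO's move $T_n\times Q_n\subseteq O$. Suppose $y\in\bigcap_nT_n$. By completeness $\bigcap_n\overline{Q_n}=\bigcap_nQ_n$ is a single point $z$, and $(y,z)\in\bigcap_n(T_n\times Q_n)$, which contradicts that $\sigma$ wins. So $\bigcap_nT_n=\emptyset$ always, and ONE has a winning strategy in $\mathrm{BM}(Y)$, contradicting (G1).

**Step 2. The space.** Let $X_0$ be given by Theorem 2 for the number $m$ and a Banach space of density $\beth_\omega$, and let $X=X_0\times\ell_1(\lambda)$. Then $X_0$ has density $\beth_\omega\le\lambda$, so $X$ has density $\lambda$.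

**Step 3. Powers above $m$.** Let $j\ge m+1$. Then $X^j$ is homeomorphic to $X_0^{m+1}\times(X_0^{j-m-1}\times\ell_1(\lambda)^j)$, where a zeroth power is a single point. If $N$ is nowhere dense in $X_0^{m+1}$, then $N$ times the second factor is nowhere dense in the product. So $X^j$ is meager, and ONE has a winning strategy by (G2).

**Step 4. Powers up to $m$.** $X^m$ is homeomorphic to $X_0^m\times\ell_1(\lambda)^m$, which is Baire by Step 1. Let $j\le m$. If $D_n\subseteq X^j$ are dense open, then $D_n\times X^{m-j}$ are dense open in $X^m$. Their intersection $(\bigcap_nD_n)\times X^{m-j}$ is dense, hence $\bigcap_nD_n$ is dense in $X^j$. So $X^j$ is Baire, and ONE has no winning strategy by (G1). If TWO had one in $\mathrm{BM}(X^j)$, take $N$ with $jN\ge m+1$. By (G3) TWO would have one in $\mathrm{BM}(X^{jN})$, where ONE has one by Step 3, which is impossible. $\square$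

**Proof of Corollary 3(b).** This was shown in Section 4: if $X$ is separable and ONE has no winning strategy in $\mathrm{BM}(X)$, then $X$ is Baire by (G2), so $X\times X$ is Baire by Oxtoby's theorem, and ONE has no winning strategy there by (G1). $\blacksquare$

## 10. Density $\aleph_1$ under $\diamondsuit$

**Definition 7 (club, stationary, $\diamondsuit$).** A set $E\subseteq\omega_1$ is *club* if it is unbounded in $\omega_1$ and contains the supremum of each of its nonempty countable subsets. A set is *stationary* if it meets every club. The principle $\diamondsuit$ says that there are sets $S_\alpha\subseteq\alpha$ $(\alpha<\omega_1)$ such that for every $S\subseteq\omega_1$ the set $\{\alpha:S\cap\alpha=S_\alpha\}$ is stationary.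

Examples. The countable limit ordinals $\alpha>0$ form a club. Every club is stationary, since two clubs meet. Applied to $S=\emptyset$, $\diamondsuit$ says that $S_\alpha=\emptyset$ for stationarily many $\alpha$.

We recall that countably many clubs intersect in a club, so a stationary set meets a club in a stationary set. For $g:\omega_1\to\omega_1$, call $\alpha$ *closed under $g$* if $g(\beta)<\alpha$ for all $\beta<\alpha$. The limit ordinals $\alpha>0$ closed under $g$ form a club. Closedness is clear. Given $\alpha_0$, choose countable ordinals $\alpha_0<\alpha_1<\cdots$ with $\alpha_{n+1}>\sup\{g(\beta):\beta\le\alpha_n\}$; then $\sup_n\alpha_n$ is such an ordinal.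

The counting of Section 9 need not be available for density $\aleph_1$. The sets to be met are now guessed instead of listed: at stage $\alpha$, $\diamondsuit$ proposes a countable approximation to a set $W\cap\bigcap_nD_n$, and $f_\alpha$ is chosen in a separable subspace $B_\alpha$. The last clause of Lemma B keeps the captured vectors in smaller subspaces.

**Proof of Theorem 4.** Let $B$ be a Banach space of density $\aleph_1$.

**Step 1. A filtration of $B$.** Let $\{b_\alpha:\alpha<\omega_1\}$ be dense in $B$, and let $B_\alpha$ be the closed span of $\{b_\beta:\beta<\alpha\}$. Each $B_\alpha$ is separable, and the $B_\alpha$ increase. Every $x\in B$ is the limit of a sequence of vectors $b_\beta$, whose indices are bounded in $\omega_1$, so $B=\bigcup_\alpha B_\alpha$. Fix a bijection $\gamma\mapsto(\beta_\gamma,r_\gamma)$ of $\omega_1$ onto the pairs of a countable ordinal and a positive rational, and let $U_\gamma$ be the open ball with center $b_{\beta_\gamma}$ and radius $r_\gamma$. The $U_\gamma$ form a base of $B$. Let $H,C$ be as in Lemma B with $k=2$.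

There is a club $E\subseteq\omega_1$ of limit ordinals $\alpha$ such that:

1. $\{b_\beta:\beta<\alpha\}$ is dense in $B_\alpha$, and $\{U_\gamma:\gamma<\alpha\}$ is the set of all balls of positive rational radius with centers $b_\beta$, $\beta<\alpha$;
2. $B_\beta\neq B_\alpha$ for all $\beta<\alpha$;
3. for every $\beta<\alpha$ there is $\beta'<\alpha$ with $\bigcup_{z\in B_\beta}C(z)\subseteq B_{\beta'}$.

Each condition holds for all limit ordinals $\alpha>0$ closed under suitable functions. For the first part of 1, let $g_1(\beta)$ be so large that each of the countably many finite combinations of $b_{\beta'}$, $\beta'\le\beta$, with rational coefficients (rational real and imaginary parts if $\mathbb K=\mathbb C$) is the limit of a sequence of vectors $b_\gamma$ with $\gamma<g_1(\beta)$. If $\alpha$ is closed under $g_1$, all such combinations of the $b_\beta$, $\beta<\alpha$, lie in the closure of $\{b_\gamma:\gamma<\alpha\}$, and these combinations are dense in $B_\alpha$. For the second part use $\gamma\mapsto\beta_\gamma$ and $\beta\mapsto\sup\{\gamma:\beta_\gamma=\beta\}$, a supremum over a countable set. For 2, let $g(\beta)$ be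 the least $\gamma$ with $b_\gamma\notin B_\beta$. It exists, as otherwise $B=B_\beta$ would be separable; if $\alpha$ is closed under $g$ and $\beta<\alpha$, then $b_{g(\beta)}\in B_\alpha\setminus B_\beta$. For 3, Lemma B gives a separable closed subspace $M\supseteq\bigcup_{z\in B_\beta}C(z)$. The points of a countable dense subset of $M$ all lie in one $B_{\beta'}$, so $M\subseteq B_{\beta'}$. Use $\beta\mapsto\beta'$.

**Step 2. Guessing.** For $A\subseteq\omega_1\times\omega$ put $D_n(A)=\bigcup\{U_\gamma:(\gamma,n)\in A\}$. We need $\diamondsuit$ for subsets of $\omega_1\times\omega$. The map $h(\beta,n)=\omega\cdot\beta+n$ is a bijection of $\omega_1\times\omega$ onto $\omega_1$ that maps $\alpha\times\omega$ onto $\omega\cdot\alpha$. The function $\alpha\mapsto\omega\cdot\alpha$ is increasing and continuous, so the set of $\alpha$ with $\omega\cdot\alpha=\alpha$ is club. For such $\alpha$ put $A_\alpha=h^{-1}[S_\alpha]\subseteq\alpha\times\omega$, and put $A_\alpha=\emptyset$ for all other $\alpha$. Given $A\subseteq\omega_1\times\omega$, let $S=h[A]$. If $\omega\cdot\alpha=\alpha$ and $S\cap\alpha=S_\alpha$, then $S_\alpha=h[A]\cap h[\alpha\times\omega]=h[A\cap(\alpha\times\omega)]$,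 so $A_\alpha=A\cap(\alpha\times\omega)$. Hence $\{\alpha:A\cap(\alpha\times\omega)=A_\alpha\}$ is stationary for every $A\subseteq\omega_1\times\omega$.

**Step 3. Choice of the vectors.** Call $\alpha\in E$ *good* if $D_0(A_\alpha)\cap B_\alpha\ne\emptyset$ and $D_n(A_\alpha)\cap B_\alpha$ is dense in $B_\alpha$ for all $n\ge1$. For good $\alpha$, the $B_\beta$ $(\beta<\alpha)$ are countably many closed subspaces of the Banach space $B_\alpha$, proper by 2, hence nowhere dense in it. By the Baire category theorem in $B_\alpha$ we may choose
$$f_\alpha\in\Big(B_\alpha\cap\bigcap_{n\ge0}D_n(A_\alpha)\Big)\setminus\bigcup_{\beta<\alpha}B_\beta.\tag{6}$$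
Let $X=\operatorname{span}\{f_\alpha:\alpha\text{ good}\}$.

**Step 4. $X$ is dense and Baire.** By (F2) it suffices that $X$ meets $W\cap\bigcap_{n\ge1}D_n$ whenever $W\ne\emptyset$ is open and the $D_n$ are dense open in $B$. Put $D_0=W$ and $A=\{(\gamma,n):U_\gamma\subseteq D_n\}$, so $D_n(A)=D_n$ for all $n\ge0$. For $\delta<\omega_1$ and $n\ge1$ the open set $U_\delta\cap D_n$ is nonempty. So there is $\gamma$ with $(\gamma,n)\in A$ and $U_\delta\cap U_\gamma\ne\emptyset$, and then there is $\beta$ with $b_\beta\in U_\delta\cap U_\gamma$. Also there are $\beta,\gamma$ with $(\gamma,0)\in A$ and $b_\beta\in U_\gamma$. Closing off under such choices, for all $n\ge1$ at once, we see that for club many $\alpha\in E$ these $\beta,\gamma$ can be found below $\alpha$ whenever $\delta<\alpha$.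

Consider such an $\alpha$. A nonempty relatively open subset of $B_\alpha$ contains by 1 some $b_{\beta_0}$ with $\beta_0<\alpha$. So it contains $U_\delta\cap B_\alpha$ for some ball $U_\delta$ around $b_{\beta_0}$ with rational radius and $\delta<\alpha$. For $n\ge1$ we get $\beta,\gamma<\alpha$ with $(\gamma,n)\in A$ and $b_\beta\in U_\delta\cap U_\gamma$. Here $b_\beta\in B_\alpha$, and $b_\beta\in D_n(A\cap(\alpha\times\omega))$. So $D_n(A\cap(\alpha\times\omega))\cap B_\alpha$ is dense in $B_\alpha$ for $n\ge1$. Likewise $D_0(A\cap(\alpha\times\omega))\cap B_\alpha\ne\emptyset$. By Step 2 some such $\alpha$ has $A_\alpha=A\cap(\alpha\times\omega)$. It is good, and by (6)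
$$f_\alpha\in\bigcap_{n\ge0}D_n(A_\alpha)\subseteq W\cap\bigcap_{n\ge1}D_n.$$

**Step 5. $X\times X$ is meager.** For good $\alpha$ let $X_\alpha=\operatorname{span}\{f_\beta:\beta<\alpha\text{ good}\}$. Since $f_\beta\in B_\beta$, we have $X_\alpha\subseteq\bigcup_{\beta<\alpha}B_\beta$. This increasing union of subspaces is a subspace, and by (6) it does not contain $f_\alpha$. So the $f_\alpha$ are linearly independent.

Let $(0,0)\ne(x,y)\in X^2$ and let $\alpha$ be the largest index that occurs in $x$ or $y$ with nonzero coefficient. Write $x=cf_\alpha+u$ and $y=df_\alpha+v$ with $(c,d)\ne(0,0)$ and $u,v\in X_\alpha$. Choose $a\in S_2$ with $a_1c+a_2d=0$. Then $z=a_1x+a_2y=a_1u+a_2v\in X_\alpha$, so $z\in B_\beta$ for some $\beta<\alpha$, and $C(z)\subseteq B_{\beta'}$ for some $\beta'<\alpha$ by 3. But whichever of $x,y$ has a nonzero $f_\alpha$-coefficient is not in the subspace $\bigcup_{\beta<\alpha}B_\beta$, and hence not in $C(z)$. By (4), $(x,y)\notin H$. Thus $X^2\cap H\subseteq\{(0,0)\}$. As $X^2$ is dense in $B^2$ and nonzero, (F3) shows that $X\times X$ is meager. This proves the first assertion.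

**Step 6. All uncountable densities.** Let $\lambda\ge\aleph_1$, take $X$ as above in a Banach space of density $\aleph_1$, for example $\ell_1(\aleph_1)$, and let $X'=X\times\ell_1(\lambda)$. It has density $\lambda$. It is Baire by Step 1 of the proof of Corollary 3(a). Its square is homeomorphic to $X^2\times\ell_1(\lambda)^2$, which is meager since $X^2$ is. By Section 3, $X'$ has the property in the problem. Conversely, a space of density below $\aleph_1$ is separable and is excluded by Corollary 3(b). $\blacksquare$
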